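\title{Relations of high degree and the $p$-essential dimension of finite groups}

\begin{abstract}
Let $G$ be a finite $p$-perfect group of order divisible by $p$. Its $p$-essential dimension $\mathrm{ed}_p(G)$ is the least $n$ for which the map from the $p$-completed $n$-skeleton of $BG$ to $BG^\wedge_p$ has a homotopy section after looping. We disprove, at every prime $p$, the conjecture that $\mathrm{ed}_p(G)\le t_A$, where $t_A$ is the top degree of an indecomposable element of $A=H^*(G;\mathbb{F}_p)$. For each $p$ the difference $\mathrm{ed}_p(G)-t_A$ is unbounded, and the ratio $\mathrm{ed}_p(G)/t_A$ is unbounded as $(p,G)$ varies. The counterexamples are semidirect products of an abelian $p$-group by an abelian group of order prime to $p$; one of them has order $576$. A relation of high degree among generators of low degree in $A$ gives a class in $H^*(\Omega BG^\wedge_p)$ that vanishes on the loop space of every low skeleton, and a multigrading on the cochains of $BG$ shows that this class is nonzero.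
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection*{Essential dimension}
Let $p$ be a prime. A finite group $G$ is \emph{$p$-perfect} if it has no nontrivial quotient that is a $p$-group, equivalently if $H_1(G;\mathbb{F}_p)=0$. We write $Z^\wedge_p$ for the Bousfield--Kan $p$-completion of a space $Z$. For a CW model of the classifying space $BG$, let $B_nG$ be its $n$-skeleton and $B_nG^\wedge_p$ the $p$-completion of $B_nG$.

\begin{definition}\label{def:ed}
The \emph{$p$-essential dimension} $\mathrm{ed}_p(G)$ is the least positive integer $n$ such that, for every CW model of $BG$, the looped map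
\[
\Omega B_nG^\wedge_p\longrightarrow \Omega BG^\wedge_p
\]
has a homotopy section, that is, a right homotopy inverse. If there is no such $n$, we put $\mathrm{ed}_p(G)=\infty$.
\end{definition}

A section exhibits $\Omega BG^\wedge_p$ as a homotopy retract of $\Omega B_nG^\wedge_p$. A finite group has a model with finitely many cells in each dimension, so $\mathrm{ed}_p(G)$ measures how many dimensions a finite piece of $BG$ needs in order to carry the whole loop space. Lemma~\ref{lem:models} shows that ``every'' may be replaced by ``some'' in the definition, and that a section for $n$ gives one for all larger $n$. Thus $\mathrm{ed}_p(G)\ge N$ means that for no $n<N$ and no CW model there is a section.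

For a connected graded algebra $A$ over a field, let $\bar A=\bigoplus_{i>0}A^i$ and let $QA=\bar A/\bar A^2$ be the module of indecomposable elements. Homogeneous elements generate $A$ exactly when their images span $QA$. If $A$ is finitely generated and $QA\ne0$, let $t_A$ be the top degree in which $QA$ is nonzero. For $A=H^*(G;\mathbb{F}_p)$ with $p$ dividing $|G|$ the number $t_A$ is defined: $A$ is finitely generated by the Evens--Venkov theorem, and it is nonzero in infinitely many positive degrees. The following conjecture is posed in \cite{survey}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $G$ be a finite $p$-perfect group whose order is divisible by $p$ (equivalently, $BG^\wedge_p$ is not contractible), and let $A=H^*(G;\mathbb{F}_p)$. Then $\mathrm{ed}_p(G)\le t_A$.}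

\subsection*{Generators and relations}
The restriction $A\to H^*(B_nG;\mathbb{F}_p)$ is bijective in degrees below $n$ and injective in degree $n$. Hence $QA\to QH^*(B_nG;\mathbb{F}_p)$ is injective as soon as $n\ge t_A$: if the image of $x\in A^i$, $i\le n$, is a sum of products, then the factors have degree below $n$ and lift to $A$, so $x$ itself is a sum of products. On the other hand, the classes on $\Omega X$ that come from a space $X$ by the suspension $H^i(X)\to H^{i-1}(\Omega X)$ come from $QH^*(X)$, because the suspension is induced by the evaluation $\Sigma\Omega X\to X$ and products vanish on $\Sigma\Omega X$. If the generators of $H^*(X)$ governed $\Omega X$, the skeleton of dimension $t_A$ should suffice.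

Projective spaces show both the strength and the weakness of this reasoning. For $X=\mathbb{C}P^\infty$ the cohomology ring is polynomial on a class $x$ of degree $2$, and the $2$-skeleton does suffice: the composite $S^1\to\Omega S^2\to\Omega\mathbb{C}P^\infty\simeq S^1$ is an isomorphism on $\pi_1$, hence a homotopy equivalence, and this yields a section. For $X=\mathbb{C}P^N$ with $N\ge2$ the ring is still generated by $x$, but no proper skeleton $\mathbb{C}P^j$, $j<N$, suffices. A section would make $\pi_{2N+1}\mathbb{C}P^j\to\pi_{2N+1}\mathbb{C}P^N$ onto, whereas this is the map $\pi_{2N+1}S^{2j+1}\to\pi_{2N+1}S^{2N+1}=\mathbb{Z}$ induced by a null-homotopic inclusion of spheres. The difference between the two cases is the relation $x^{N+1}=0$: the loop space sees relations as well as generators. We show that the cohomology ring of a finite $p$-perfect group can produce the same effect.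

\subsection*{The counterexamples}
Fix an integer $m\ge3$ prime to $p$, and let $C=\langle z\rangle$ be cyclic of order $m$. Let $P$ be a power of $p$ and let $M$ be a finite $C$-module that is free over $\mathbb{Z}/P$. The group $C^m$ acts coordinatewise on $M^m$. Put
\[
V=M^m,\qquad K=\Bigl\{(z^{\beta_1},\dots,z^{\beta_m})\in C^m:\ \sum_i\beta_i\equiv0 \bmod m\Bigr\},\qquad G=V\rtimes K,
\]
and let $A=H^*(G;\mathbb{F}_p)$.

\begin{theorem}\label{thm:main}
In each of the following cases $G$ is $p$-perfect of order divisible by $p$, and the stated bounds hold.
\begin{itemize}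
\item[(i)] Let $m\ge3$, $p\equiv1\pmod m$, $P=p$, and $M=\mathbb{Z}/p$ with $z$ acting as an element of order $m$ in $\mathbb{F}_p^\times$. Then $t_A=2m$ and
\[\mathrm{ed}_p(G)\ge 2m(m-1)=\tfrac12\,t_A(t_A-2)>t_A.\]
\item[(ii)] Let $p$ be any prime, $m\ne p$ an odd prime, $P=p^a>1$ with $P\equiv1\pmod m$, and $M=(\mathbb{Z}/P)[z]/(1+z+\dots+z^{m-1})$. Then $t_A\le2(m-1)^2+2$ and
\[\mathrm{ed}_p(G)\ge2m(m-1)\ge t_A+(2m-4)>t_A.\]
\item[(iii)] Let $p=P=2$, $m$ an odd prime, and $M=\mathbb{F}_2[z]/(1+z+\dots+z^{m-1})$. Then $t_A\le(m-1)^2+1$ and
\[\mathrm{ed}_2(G)\ge m(m-1)\ge t_A+(m-2)>t_A.\]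
For $m=3$ we have $|G|=576$ and $t_A=5$.
\end{itemize}
\end{theorem}

Case (i) with $p=7$, $m=3$ gives $G=(\mathbb{Z}/7)^3\rtimes(\mathbb{Z}/3)^2$ with $t_A=6$ and $\mathrm{ed}_7(G)\ge12$. Case (iii) with $m=3$ gives $G=(\mathbb{Z}/2)^6\rtimes(\mathbb{Z}/3)^2$ with $t_A=5$ and $\mathrm{ed}_2(G)\ge6$.

\begin{corollary}\label{cor:main}
The conjecture is false at every prime $p$. For each fixed $p$ the difference $\mathrm{ed}_p(G)-t_A$ is unbounded. As $(p,G)$ varies, the ratio $\mathrm{ed}_p(G)/t_A$ is unbounded, and no inequality $\mathrm{ed}_p(G)\le c\,t_A+c'$ with constants $c,c'$ holds for all $(p,G)$.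
\end{corollary}

\begin{proof}
Fix $p$. For every odd prime $m\ne p$, case (ii) applies with $P=p^{m-1}$ by Fermat's little theorem, and the difference is at least $2m-4$. By Dirichlet's theorem, every $m\ge3$ admits a prime $p\equiv1\pmod m$. Case (i) then gives a ratio of at least $m-1$, and $2m(m-1)\le 2cm+c'$ fails for large $m$.
\end{proof}

The proof of Theorem~\ref{thm:main} has four parts. Section~\ref{sec:bar} turns a suitable relation in $A$ into an obstruction to sections, provided that the relation survives the bar spectral sequence. Section~\ref{sec:model} constructs a multigrading on the cochains of $BG$ that controls the differentials. Section~\ref{sec:t} bounds $t_A$ by a zero-sum argument, and Section~\ref{sec:zeta} shows that the relation survives. Before the last three parts, Section~\ref{sec:576} carries out the argument by hand for the group of order $576$.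

\section{The bar spectral sequence and skeleta}\label{sec:bar}

All spaces are pointed, CW complexes at a vertex. We use two facts about completion. First, $Z\mapsto Z^\wedge_p$ is a functor to pointed CW complexes with a natural map $Z\to Z^\wedge_p$, and it preserves homotopy equivalences. (It is defined on simplicial sets; we suppress the passage through the singular complex and geometric realization.) Second, if $Z$ is connected and $H_1(Z;\mathbb{F}_p)=0$, then $Z^\wedge_p$ is simply connected and $Z$ is \emph{$\mathbb{F}_p$-good}, which means that $Z\to Z^\wedge_p$ induces an isomorphism on mod $p$ homology \cite[VII.3.2]{BK}.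

\begin{lemma}\label{lem:models}
Let $n\le n'$. If the looped map has a homotopy section for some CW model $B'$ of $BG$ and the integer $n$, then it has one for every CW model $B$ and the integer $n'$.
\end{lemma}

\begin{proof}
Choose a pointed cellular homotopy equivalence $h\colon B'\to B$. It restricts to a map $h_n\colon B'_n\to B_{n'}$ with $\iota h_n=h\iota'$, where $\iota'\colon B'_n\to B'$ and $\iota\colon B_{n'}\to B$ are the inclusions. Let $s$ be a homotopy section of $\Omega\iota'^{\wedge}_p$ and let $g$ be a homotopy inverse of $\Omega h^\wedge_p$. Then
\[
\Omega\iota^\wedge_p\circ\bigl(\Omega (h_n)^\wedge_p\circ s\circ g\bigr)=\Omega h^\wedge_p\circ\Omega\iota'^{\wedge}_p\circ s\circ g\simeq\Omega h^\wedge_p\circ g\simeq \mathrm{id}.\qedhere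
\]
\end{proof}

To prove $\mathrm{ed}_p(G)>n$ it therefore suffices to exclude a section for one model and the single integer $n$. We use the model $|NG|$, the realization of the nerve, whose $n$-simplices are the $n$-tuples of elements of $G$; it has finitely many cells in each dimension. A section of a map makes the induced map in cohomology injective, so we look for a nonzero class in $H^*(\Omega BG^\wedge_p)$ that restricts to zero. The tool that computes these groups naturally is the bar construction.

\subsection*{The bar construction}
Let $k$ be a field and $E$ an augmented cochain differential graded algebra (dga) over $k$, with augmentation ideal $\bar E$. For the singular cochains $C^*(Z;k)$ the augmentation evaluates a $0$-cochain at the basepoint and kills cochains of positive degree. Let $\bar B(E)=\bigoplus_{s\ge0}\bar E^{\otimes s}$. A tensor $[a_1|\dots|a_s]$ has \emph{internal degree} $\sum|a_i|$ and \emph{total degree} $\sum|a_i|-s$. With $\epsilon_i=|a_1|+\dots+|a_i|-i$, the differential is the sum of the internal part $-\sum_i(-1)^{\epsilon_{i-1}}[\dots|da_i|\dots]$ and the external part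
\begin{equation}\label{eq:d1}
[a_1|\dots|a_s]\longmapsto\sum_{i=1}^{s-1}(-1)^{\epsilon_i}[a_1|\dots|a_ia_{i+1}|\dots|a_s].
\end{equation}
The subcomplexes $F_s=\bigoplus_{j\le s}\bar E^{\otimes j}$ form an increasing exhaustive filtration with $F_{-1}=0$. The resulting \emph{bar spectral sequence} converges: if $F_sH$ is the image of $H(F_s)$ in $H=H(\bar B(E))$, then $E_\infty^{-s}=F_sH/F_{s-1}H$. It is natural for maps of augmented dgas and has the following properties.
\begin{itemize}
\item[(B1)] By the K\"unneth theorem $E_1^{-s}=\overline{H(E)}^{\,\otimes s}$, and $d_1$ is given by \eqref{eq:d1}. Thus $E_2^{-s}=\operatorname{Tor}_s^{H(E)}(k,k)$, and a quasi-isomorphism of augmented dgas induces isomorphisms from $E_1$ on.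
\item[(B2)] The differential $d_r\colon E_r^{-s}\to E_r^{-s+r}$ raises total degree by $1$, and so lowers internal degree by $r-1$.
\item[(B3)] An element of $E_1^{-s}$ is a \emph{permanent cycle} if every $d_r$ kills its class. It then has a class in $E_\infty^{-s}$, which is nonzero unless some $d_r$ hits it.
\end{itemize}
The Eilenberg--Moore theorem \cite{EM,Smith} says that for a simply connected space $X$ with $H_*(X;k)$ of finite type there is a natural isomorphism
\begin{equation}\label{eq:EM}
H^*(\Omega X;k)\cong H\bigl(\bar B(C^*(X;k))\bigr).
\end{equation}

The first two columns explain the discussion of Section~\ref{sec:intro}. Since $d_1[a]=0$ and $d_1[a|b]=\pm[ab]$, the column $E_2^{-1}$ is the module of indecomposables. An identity $ab=a'b'$ in cohomology, with $|a|\equiv|a'|\pmod 2$, gives a $d_1$-cycle $[a|b]-[a'|b']$ in the column $E_1^{-2}$, and the boundaries there are spanned by the elements $[ab|c]\pm[a|bc]$. So $E_2^{-2}$ records the identities among products that do not follow from rebracketing alone. On a skeleton, such a cycle vanishes if each of its terms has an entry above the dimension of the skeleton.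

By the \emph{bar spectral sequence of $G$ over $k$} we mean that of $C^*(|NG|;k)$.

\begin{proposition}\label{prop:obstruction}
Let $G$ be a finite $p$-perfect group, $k$ a field of characteristic $p$, $A_k=H^*(G;k)$, and $n\ge2$. Let $\zeta\in\bar A_k\otimes\bar A_k=E_1^{-2}$ be homogeneous of internal degree $q$, and suppose that
\begin{itemize}
\item[(a)] $\zeta$ lies in $\bigoplus_{\max(i,j)>n}A_k^i\otimes A_k^j$;
\item[(b)] $q\ge n+2$;
\item[(c)] $\zeta$ is a permanent cycle with nonzero class in $E_\infty^{-2}$ of the bar spectral sequence of $G$ over $k$.
\end{itemize}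
Then $\mathrm{ed}_p(G)>n$.
\end{proposition}

\begin{proof}
Let $B=|NG|$, $X=B^\wedge_p$, $Y=(B_n)^\wedge_p$, and let $f\colon Y\to X$ be the completed inclusion. By Lemma~\ref{lem:models} it suffices to show that $\Omega f$ has no homotopy section.

Since $n\ge2$, both $B$ and $B_n$ have fundamental group $G$, which is $p$-perfect. So $X$ and $Y$ are simply connected, $H^*(X;k)=A_k$ and $H^*(Y;k)=H^*(B_n;k)$. Both are of finite type, so \eqref{eq:EM} applies to $X$ and $Y$, and $H^i(Y;k)=0$ for $i>n$. By (B1), the map $B\to X$ identifies the bar spectral sequences of $X$ and $B$ from $E_1$ on.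

By (c) there is a class $\tau\in F_2H^{q-2}(\Omega X;k)$ whose image in $E^{-2}_\infty(X)$ is the class of $\zeta$, and $\tau\ne0$. By (a) the image of $\zeta$ in $E_1^{-2}(Y)=\bar H^*(Y;k)^{\otimes2}$ is zero. By naturality $(\Omega f)^*\tau$ has zero image in $E_\infty^{-2}(Y)$, that is, $(\Omega f)^*\tau\in F_1H^{q-2}(\Omega Y;k)$. This group vanishes: $F_1H/F_0H$ in total degree $q-2$ is a subquotient of $H^{q-1}(Y;k)$, which is zero because $q-1>n$ by (b), and $F_0H$ is concentrated in degree $0<q-2$. Hence $(\Omega f)^*\tau=0$, so $(\Omega f)^*$ is not injective and $\Omega f$ has no homotopy section.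
\end{proof}

Conditions (a) and (b) concern degrees only; (b) rules out that $\tau$ restricts to a nonzero class of lower filtration. The substance lies in (c). The ring $A_k$ decides whether $\zeta$ is nonzero in $E_2$, but the higher differentials depend on the cochain algebra.

\section{A group of order 576}\label{sec:576}

Take case (iii) with $m=3$. Then $M=\mathbb{F}_2[z]/(1+z+z^2)=\mathbb{F}_4$, $C=\mathbb{F}_4^\times$, $V=\mathbb{F}_4^3$, and $K$ is the group of diagonal matrices of determinant $1$ in $GL_3(\mathbb{F}_4)$. So $|G|=4^3\cdot9=576$. Let $k=\mathbb{F}_4$ and $\omega=z\in k$.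

\subsection*{The ring}
The space $H^1(V;k)=\operatorname{Hom}(V,k)$ has the basis $v_i(x)=x_i$, $v_i'(x)=x_i^2$, $i=1,2,3$, and $H^*(V;k)$ is the polynomial ring on these six classes. As $|K|$ is odd, $A_k=A\otimes k=H^*(V;k)^K$. The matrix $\operatorname{diag}(\omega^{\beta_1},\omega^{\beta_2},\omega^{\beta_3})$ multiplies $v_i$ by $\omega^{-\beta_i}$ and $v_i'$ by $\omega^{-2\beta_i}$. So $A_k$ has as basis the \emph{invariant} monomials $\prod_i v_i^{\nu_i}v_i'^{\,\nu_i'}$, those for which $\theta_i=\nu_i+2\nu_i'\in\mathbb{Z}/3$ does not depend on $i$. No monomial of degree $1$ is invariant, so $G$ is $2$-perfect.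

\subsection*{The generators}
Products and quotients of invariant monomials are invariant. So $\bar A_k^2$ is spanned by the invariant monomials that have an invariant divisor other than $1$ and themselves, and the remaining ones of positive degree, which we call indecomposable, form a basis of $QA_k=QA\otimes k$.

We claim that $t_A=5$. The monomials $v_iv_i'$, $v_i^3$ and $v_i'^{\,3}$ are invariant. An indecomposable monomial of degree above $3$ is divisible by none of them, so for each $i$ it contains only one of $v_i,v_i'$, with exponent at most $2$. Its degree is at most $6$, and degree $6$ forces all exponents to be $2$. Since $\theta_i=2$ for $v_i^2$ and $\theta_i=1$ for $v_i'^{\,2}$, the monomial is then $(v_1v_2v_3)^2$ or $(v_1'v_2'v_3')^2$, the square of an invariant. Hence $t_A\le5$. The monomial $v_1v_2'^{\,2}v_3'^{\,2}$ has $\theta=(1,1,1)$. A divisor $v_1^{x_1}v_2'^{\,x_2}v_3'^{\,x_3}$ is invariant if and only if $x_1\equiv2x_2\equiv2x_3\pmod 3$; now $x_1=0$ gives $x_2=x_3=0$, and $x_1=1$ gives $x_2=x_3=2$. So this monomial of degree $5$ is indecomposable.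

\subsection*{The relation}
The invariants $X_i=v_i^3$ and $\Pi=v_1v_2v_3$ have degree $3$ and satisfy $\Pi^3=X_1X_2X_3$ in degree $9$. Put
\[
\zeta=[\Pi^2|\Pi]+[X_1X_2|X_3]\in E_1^{-2}.
\]
Both terms have an entry of degree $6$, so conditions (a) and (b) of Proposition~\ref{prop:obstruction} hold for $n=5$ and $q=9$.

The complex $(E_1,d_1)$ has a basis of tensors of invariant monomials of positive degree, and $d_1$ preserves the product of the entries. Consider the summand in which this product is $v_1^3v_2^3v_3^3$. The invariant divisors of this monomial have exponents in $\{0,1,2,3\}$ that are congruent mod $3$; apart from $1$ and the monomial itself, they are $\Pi$, $\Pi^2$, the $X_i$ and the $X_iX_j$ with $i\neq j$. So the summand has one basis tensor with $s=1$; eight with $s=2$, one for each choice of the first entry; seven with $s=3$, namely $[\Pi|\Pi|\Pi]$ and the six $[X_i|X_j|X_l]$; and none with $s\ge4$. Since $d_1[a|b|c]=[ab|c]+[a|bc]$, we may view the tensors with $s=2$ as the vertices of a graph and those with $s=3$ as its edges (Figure~\ref{fig:graph}). The cycles with $s=2$ are the combinations of vertices with coefficient sum zero,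 and the boundaries are the boundaries of edges. So $E_2^{-2}$ in this summand is the reduced $H_0$ of a graph with two components. It is one-dimensional, spanned by $\zeta$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.4, every node/.style={font=\small}]
\draw (90:1) -- (30:1) -- (-30:1) -- (-90:1) -- (-150:1) -- (150:1) -- cycle;
\fill (90:1) circle (0.045) (30:1) circle (0.045) (-30:1) circle (0.045) (-90:1) circle (0.045) (-150:1) circle (0.045) (150:1) circle (0.045);
\draw (90:1) circle (0.1);
\node[above] at (90:1.1) {$[X_1X_2|X_3]$};
\node[right] at (30:1.05) {$[X_1|X_2X_3]$};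
\node[right] at (-30:1.05) {$[X_1X_3|X_2]$};
\node[below] at (-90:1.05) {$[X_3|X_1X_2]$};
\node[left] at (-150:1.05) {$[X_2X_3|X_1]$};
\node[left] at (150:1.05) {$[X_2|X_1X_3]$};
\node at (60:0.62) {$123$}; \node at (0:0.62) {$132$}; \node at (-60:0.62) {$312$};
\node at (-120:0.62) {$321$}; \node at (180:0.62) {$231$}; \node at (120:0.62) {$213$};
\draw (3.4,0.7) -- (3.4,-0.7);
\fill (3.4,0.7) circle (0.045) (3.4,-0.7) circle (0.045);
\draw (3.4,0.7) circle (0.1);
\node[above] at (3.4,0.8) {$[\Pi^2|\Pi]$};
\node[below] at (3.4,-0.75) {$[\Pi|\Pi^2]$};
\node[right] at (3.4,0) {$[\Pi|\Pi|\Pi]$};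
\end{tikzpicture}
\caption{The factorizations of $v_1^3v_2^3v_3^3$ into monomials from the list $X_i=v_i^3$, $X_iX_j$, $\Pi=v_1v_2v_3$, $\Pi^2$. Vertices are the ordered factorizations $[a|b]$ into two factors. Edges are those into three factors, $[a|b|c]$ joining $[ab|c]$ to $[a|bc]$; the label $ijl$ stands for $[X_i|X_j|X_l]$. The two circled vertices are the terms of $\zeta$; they lie in different components.}
\label{fig:graph}
\end{figure}

\subsection*{Higher differentials}
Here we borrow one fact from Section~\ref{sec:model}: the grading of $A_k$ by the six exponents lifts to a cochain model of $BG$, so that every $d_r$ preserves the product of the entries of a tensor. All six variables have degree $1$, so every $d_r$ preserves internal degree. By (B2) this forces $d_r=0$ for $r\ge2$. Hence $\zeta$ satisfies (c), and $\mathrm{ed}_2(G)\ge6>5=t_A$.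

In general three things change. The lifting of the grading has to be proved; for $P>2$ the cohomology of $V$ has generators in degrees $1$ and $2$, so the grading no longer forces the spectral sequence to collapse; and $t_A$ can no longer be found by inspection. The next three sections deal with these points.

\section{A weight-graded cochain model of $BG$}\label{sec:model}

From now on $G$ is one of the groups of Theorem~\ref{thm:main}. The abelian group $V$ carries no grading, but its group algebra over a field of characteristic $p$ is a truncated polynomial ring, which does. The point of this section is that the cochain algebra of the nerve of $V$, including its cup product, depends only on the group algebra as an augmented algebra. So any grading of that algebra passes to cochains, and it descends to $G$ if the generators are eigenvectors of $K$.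

\subsection*{Eigenvalues and $p$-perfectness}
Let $k$ be a finite field of characteristic $p$ that contains a primitive $m$-th root of unity $\omega$, and let $h$ be the rank of $M$ over $\mathbb{Z}/P$. Then $(M/pM)\otimes k$ has a basis of $z$-eigenvectors with eigenvalues $\omega^l$, $1\le l\le h\le m-1$. In case (i), $h=1$ and we take for $\omega$ the element by which $z$ acts. In cases (ii) and (iii), $h=m-1$ and $(M/pM)\otimes k=k[z]/(1+z+\dots+z^{m-1})$, where the polynomial has the $m-1$ distinct roots $\omega,\dots,\omega^{m-1}$.

Let $J=\{1,\dots,m\}\times\{1,\dots,h\}$, and identify $K$ with the group of $\beta\in(\mathbb{Z}/m)^m$ with $\sum\beta_i=0$. Then $(V/pV)\otimes k$ has a basis of eigenvectors indexed by $J$, and $K$ acts on the vector with index $(i,l)$ through the character $\kappa_{i,l}(\beta)=\omega^{l\beta_i}$. For $w\in\mathbb{N}^J$ put $\kappa^w=\prod_\alpha\kappa_\alpha^{w_\alpha}$ and $\theta_i(w)=\sum_l l\,w_{i,l}\in\mathbb{Z}/m$, so that $\kappa^w(\beta)=\omega^{\sum_i\beta_i\theta_i(w)}$. Then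
\begin{equation}\label{eq:inv}
\kappa^w=1\text{ on }K\iff\theta_i(w)\text{ does not depend on }i.
\end{equation}
Indeed, testing on the $\beta$ with one entry $1$, one entry $-1$ and the others $0$ gives one implication, and $\sum\beta_i=0$ gives the other. In particular each $\kappa_{i,l}$ is nontrivial, because $l\not\equiv0\pmod m$.

\begin{lemma}\label{lem:perfect}
The group $G$ is $p$-perfect, and $p$ divides $|G|$.
\end{lemma}

\begin{proof}
A nontrivial $p$-group quotient would give a nonzero homomorphism $G\to k$. Its restriction to $V$ is $K$-invariant, and $\operatorname{Hom}(V,k)$ is the dual of $(V/pV)\otimes k$, a sum of nontrivial characters. So the homomorphism factors through $K$, which has order prime to $p$, and it is zero. Finally $|V|=P^{mh}>1$.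
\end{proof}

\subsection*{The group algebra}
We write $V$ multiplicatively inside $G$, so that $K$ acts on $V$ and on $kV$ by conjugation. Let $\mathfrak a\subset kV$ be the augmentation ideal.

\begin{lemma}\label{lem:R}
There are elements $y_\alpha\in\mathfrak a$, $\alpha\in J$, on which $K$ acts through $\kappa_\alpha$, such that $kV=k[y_\alpha]/(y_\alpha^P)$.
\end{lemma}

\begin{proof}
The rule $g-1\mapsto g\otimes1$ defines a $K$-isomorphism $\mathfrak a/\mathfrak a^2\cong(V/pV)\otimes k$. The group $K$ is abelian of exponent $m$ prime to $p$ and $\omega\in k$, so by Maschke's theorem $\mathfrak a$ is a sum of eigenspaces and $\mathfrak a\to\mathfrak a/\mathfrak a^2$ is onto on each of them. Let $y_\alpha$ be eigenvectors lifting the eigenbasis. For $y=\sum\lambda_g(g-1)\in\mathfrak a$ we have $y^P=\sum\lambda_g^P(g^P-1)=0$, because $kV$ is commutative of characteristic $p$ and $V$ has exponent $P$. So $\mathfrak a$ is nilpotent, and there is an algebra map from $k[y_\alpha]/(y_\alpha^P)$ to $kV$. The monomials of degree $j$ in the $y_\alpha$ span $\mathfrak a^j/\mathfrak a^{j+1}$, so by nilpotence the map is onto. Both sides have dimension $P^{mh}$.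
\end{proof}

Grade $kV$ by $\mathbb{N}^J$, giving $y_\alpha$ the \emph{weight} $e_\alpha$, the standard basis vector. Then $\mathfrak a$ is the sum of the parts of nonzero weight, and $K$ acts on the part of weight $w$ through $\kappa^w$.

\subsection*{Cochains of $V$}
For a simplicial set $S$ let $C_N^*(S;k)$ be the dga of normalized cochains, the functions on simplices that vanish on degenerate simplices, with the cup product dual to the Alexander--Whitney coproduct (front face $\otimes$ back face). The $n$-simplices $[g_1|\dots|g_n]$ of $NV$ form a basis of $(kV)^{\otimes n}$. The faces $d_0$ and $d_n$ delete the first and the last entry, so they apply the augmentation to that factor; the face $d_i$, $0<i<n$, multiplies the $i$-th and $(i+1)$-st factors; and the degenerate simplices are those with an entry $1$. The coproduct is deconcatenation, $[g_1|\dots|g_n]\mapsto\sum_i[g_1|\dots|g_i]\otimes[g_{i+1}|\dots|g_n]$. All these formulas are multilinear. Hence the subspaces $\mathfrak a^{\otimes n}\subset(kV)^{\otimes n}$ are closed under deconcatenation and under the boundary, which on them is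
\begin{equation}\label{eq:boundary}
\partial[a_1|\dots|a_n]=\sum_{i=1}^{n-1}(-1)^i[a_1|\dots|a_ia_{i+1}|\dots|a_n],
\end{equation}
and they map isomorphically onto the normalized chains $(kV/k1)^{\otimes n}$. Give a tensor the sum of the weights of its factors. Both \eqref{eq:boundary} and deconcatenation preserve weight. Therefore $\tilde D=C_N^*(NV;k)$, with $\tilde D^n=\operatorname{Hom}(\mathfrak a^{\otimes n},k)$ finite-dimensional, is a dga graded by weight: $\tilde D_w$ consists of the functionals that vanish on tensors of weight different from $w$. The group $K$ acts on $\tilde D_w$ through $\kappa^{-w}$. So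
\[
D=\tilde D^K=\bigoplus_{\kappa^w=1}\tilde D_w
\]
is a sub-dga graded by weight, and its part of weight $0$ is $D^0=k$.

\subsection*{From $V$ to $G$}

\begin{lemma}\label{lem:D}
The dga $D$ is connected to $C^*(|NG|;k)$ by a chain of quasi-isomorphisms of augmented dgas, and $H(D)=H(\tilde D)^K$.
\end{lemma}

\begin{proof}
Since $p\nmid|K|$, averaging over $K$ shows that taking $K$-invariants of complexes of $kK$-modules commutes with cohomology. This gives the second claim, and it shows that an equivariant quasi-isomorphism restricts to one on invariants.

To compare $NV$ with $NG$ we replace $NV$ by a model on which $K$ acts freely. Let $\mathcal G$ be the groupoid with object set $K$ in which the morphisms $\sigma\to\sigma'$ are the elements of $V$, the composite of $g\colon\sigma\to\sigma'$ and $g'\colon\sigma'\to\sigma''$ being $gg'$. An element $\rho\in K$ sends $g\colon\sigma\to\sigma'$ to $\rho g\rho^{-1}\colon\rho\sigma\to\rho\sigma'$. Regard $V$ and $G$ as categories with one object.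

The functor $\mathcal G\to V$ that forgets objects is $K$-equivariant and is an equivalence of categories. So it induces a homotopy equivalence of nerves, an equivariant quasi-isomorphism $\tilde D\to C_N^*(N\mathcal G;k)$, and a quasi-isomorphism of dgas $D\to C_N^*(N\mathcal G;k)^K$.

The rule that sends $g\colon\sigma\to\sigma'$ to $\sigma^{-1}g\sigma'$ is a functor $\Phi\colon\mathcal G\to G$, and it is constant on $K$-orbits because $(\rho\sigma)^{-1}(\rho g\rho^{-1})(\rho\sigma')=\sigma^{-1}g\sigma'$. An $n$-simplex of $N\mathcal G$ consists of objects $\sigma_0,\dots,\sigma_n$ and morphisms $g_i\colon\sigma_{i-1}\to\sigma_i$, and each orbit contains exactly one simplex with $\sigma_0=1$. A tuple $(\gamma_1,\dots,\gamma_n)\in G^n$ has exactly one preimage with $\sigma_0=1$: the object $\sigma_i$ must be the image of $\gamma_1\cdots\gamma_i$ in $K=G/V$, and $g_i=\sigma_{i-1}\gamma_i\sigma_i^{-1}\in V$. So $\Phi$ identifies $N\mathcal G/K$ with $NG$, a simplex is degenerate if and only if its orbit is, and $C_N^*(N\mathcal G;k)^K=C_N^*(NG;k)$. The map $D\to C_N^*(NG;k)$ respects augmentations, since both sides are $k$ in degree $0$.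

Finally, $C_N^*(NG;k)$ includes into the dga of all simplicial cochains of $NG$, and $C^*(|NG|;k)$ maps to that dga by restriction along $NG\to\operatorname{Sing}|NG|$. Both maps are quasi-isomorphisms of augmented dgas.
\end{proof}

Give $[a_1|\dots|a_s]\in\bar B(D)$ the sum of the weights of its entries. The differential of $\bar B(D)$ preserves weight, and each $F_s$ is the sum of its parts of given weight. With (B1) we obtain the fact used in Section~\ref{sec:576}.

\begin{corollary}\label{cor:split}
From $E_1$ on, the bar spectral sequence of $G$ over $k$ is that of $D$. It is a direct sum of spectral sequences indexed by the weights $w\in\mathbb{N}^J$.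
\end{corollary}

\subsection*{Weights in cohomology}
Recall that $H^*(\mathbb{Z}/P;k)$ is $k[x]$ with $|x|=1$ if $P=2$, and $\Lambda(x)\otimes k[t]$ with $|x|=1$, $|t|=2$ if $P\ge3$. By the K\"unneth theorem, $H^*(V;k)$ is the tensor product of $mh$ copies of this algebra. We need generators that are homogeneous for the weight. In cases (i) and (ii) the conditions $P\equiv1\pmod m$ and $P>1$ give $P\ge m+1\ge4$.

\begin{lemma}\label{lem:HV}
In cases \textup{(i)} and \textup{(ii)}, $H(\tilde D)=\Lambda(u_\alpha)\otimes k[v_\alpha]$, where $\alpha$ runs through $J$, the class $u_\alpha$ has degree $1$ and weight $e_\alpha$, and $v_\alpha$ has degree $2$ and weight $Pe_\alpha$. In case \textup{(iii)}, $H(\tilde D)=k[v_\alpha]$, where $v_\alpha$ has degree $1$ and weight $e_\alpha$.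
\end{lemma}

\begin{proof}
By \eqref{eq:boundary}, $H^1(\tilde D)$ is the dual of $\mathfrak a/\mathfrak a^2$, and the basis dual to the $y_\alpha$ has weights $e_\alpha$. If $P=2$, call this basis $v_\alpha$; a polynomial ring on classes of degree $1$ is polynomial on any basis of its degree $1$ part.

Let $P\ge4$ and call the basis $u_\alpha$. The exterior algebra on $H^1$ embeds in $H(\tilde D)=H^*(V;k)$, so $u_\alpha^2=0$ and the $\binom{mh}{2}$ products $u_\alpha u_{\alpha'}$ of two different $u$'s are nonzero, of weight $e_\alpha+e_{\alpha'}$. Fix $\alpha$, write $y=y_\alpha$, and let $v_\alpha\in\tilde D^2$ take the value $1$ on the tensors $[y^i|y^j]$ with $i+j=P$ and $0$ on all other tensors of monomials. It has weight $Pe_\alpha$. It is a cocycle: for monomials $a,b,c\in\mathfrak a$, both $v_\alpha[ab|c]$ and $v_\alpha[a|bc]$ equal $1$ if $a,b,c$ are powers of $y$ with exponent sum $P$, and both vanish otherwise. It is not a coboundary, because $y^P=0$ and so $\tilde D^1$ is zero in weight $Pe_\alpha$. The classes $u_\alpha u_{\alpha'}$ and $v_\alpha$ are nonzero and have pairwise different weights, so they are linearly independent. Their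 number is $\binom{mh}{2}+mh=\dim H^2$, so they form a basis of $H^2$. Since $H^*(V;k)$ is graded commutative and generated in degrees $1$ and $2$, we get a surjective algebra map $\Lambda(u_\alpha)\otimes k[v_\alpha]\to H(\tilde D)$. Both sides have the same finite dimension in each degree.
\end{proof}

We call the $u_\alpha$ and $v_\alpha$ \emph{letters}. A monomial $u^\epsilon v^\nu$, with $\epsilon\in\{0,1\}^J$, $\nu\in\mathbb{N}^J$, and $\epsilon=0$ in case (iii), has \emph{multiplicity vector} $\mu=\epsilon+\nu$ and \emph{length} $|\mu|=\sum_\alpha\mu_\alpha$, the number of its letters. In case (iii) its weight is $\mu$. In cases (i) and (ii) its weight is $\epsilon+P\nu$, which is congruent to $\mu$ mod $m$ because $P\equiv1\pmod m$. In all cases $K$ acts on the monomial through $\kappa^{-\mu}$. Call the monomial \emph{invariant} if $\theta_i(\mu)$ does not depend on $i$. Lemmas~\ref{lem:D} and~\ref{lem:HV} and \eqref{eq:inv} give the following.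

\begin{proposition}\label{prop:Ak}
The algebra $A_k=A\otimes k=H(D)$ is the subalgebra of $H(\tilde D)$ spanned by the invariant monomials.
\end{proposition}

For $p=2$, $m=3$ the classes $v_i,v_i'$ of Section~\ref{sec:576} are, up to scalars, $v_{i,1}$ and $v_{i,2}$.

\section{Indecomposable invariants}\label{sec:t}

A product of two monomials is zero or $\pm$ a monomial. So, as in Section~\ref{sec:576}, $QA_k=QA\otimes k$ has as basis the \emph{indecomposable} monomials: the invariant monomials of positive length from which no proper nonempty set of letters forms an invariant monomial.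

\begin{proposition}\label{prop:t1}
In case \textup{(i)}, $t_A=2m$.
\end{proposition}

\begin{proof}
Here $h=1$ and $\mu\in\mathbb{N}^m$, and a monomial is invariant if and only if all $\mu_i$ are congruent mod $m$. Take an indecomposable monomial. If $\mu_i\ge m$ for some $i$, then any $m$ of its letters with index $i$ form an invariant monomial. Otherwise $\mu=(c,\dots,c)$ with $0<c<m$, and one letter of each index forms an invariant monomial. In both cases these $m$ letters must be all the letters, so the degree is at most $2m$. The monomial $v_1^m$ has degree $2m$ and is indecomposable, since $v_1^a$ is not invariant for $0<a<m$.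
\end{proof}

In cases (ii) and (iii) letters of different eigenvalues combine, and longer indecomposables such as $v_1v_2'^{\,2}v_3'^{\,2}$ appear. To bound their length, let $\Gamma=(\mathbb{Z}/m)^m/\langle(1,\dots,1)\rangle\cong(\mathbb{Z}/m)^{m-1}$, and give the letters $u_{i,l}$ and $v_{i,l}$ the value $l\bar e_i\in\Gamma$, where $\bar e_i$ is the image of the $i$-th basis vector. The values of the letters of a monomial add up to the class of $(\theta_1(\mu),\dots,\theta_m(\mu))$, so the monomial is invariant if and only if they add up to zero. The question becomes a zero-sum problem, and we need the following case of Olson's theorem.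

\begin{lemma}\label{lem:olson}
Let $m$ be prime and $N=(m-1)^2+1$. Every sequence $g_1,\dots,g_N$ in $\Gamma\cong(\mathbb{Z}/m)^{m-1}$ has a nonempty subsequence with sum zero.
\end{lemma}

\begin{proof}
Write $\Gamma$ multiplicatively, with basis $\gamma_1,\dots,\gamma_{m-1}$. The augmentation ideal of $\mathbb{F}_m[\Gamma]$ is generated by the elements $x_i=\gamma_i-1$, and $x_i^m=\gamma_i^m-1=0$. A monomial of degree $N>(m-1)(m-1)$ in the $m-1$ elements $x_i$ has an exponent at least $m$, so the $N$-th power of the ideal is zero. Hence
\[
0=\prod_{j=1}^N(1-g_j)=\sum_{T\subset\{1,\dots,N\}}(-1)^{|T|}\prod_{j\in T}g_j .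
\]
The empty set contributes $1$ to the coefficient of the identity element, so some nonempty $T$ contributes as well.
\end{proof}

\begin{proposition}\label{prop:t2}
In case \textup{(ii)}, $t_A\le2(m-1)^2+2$. In case \textup{(iii)}, $t_A\le(m-1)^2+1$.
\end{proposition}

\begin{proof}
In an invariant monomial of length greater than $N$, choose $N$ letters. By Lemma~\ref{lem:olson} a nonempty subset of them forms an invariant monomial, and this subset is proper. So indecomposable monomials have length at most $N$. Letters have degree at most $2$ in case (ii) and degree $1$ in case (iii).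
\end{proof}

\section{The class of the relation $\Pi^m=X_1\cdots X_m$}\label{sec:zeta}

Write $u_i=u_{i,1}$, $v_i=v_{i,1}$, and let $\delta=|v_i|$, so $\delta=2$ in cases (i), (ii) and $\delta=1$ in case (iii). The monomials $X_i=v_i^m$ and $\Pi=v_1v_2\cdots v_m$ are invariant of degree $\delta m$, and $\Pi^m=X_1\cdots X_m$. Put
\[
\zeta=[\Pi^{m-1}|\Pi]-[X_1\cdots X_{m-1}|X_m]\in\bar A_k\otimes\bar A_k=E_1^{-2}.
\]
It has internal degree $q=\delta m^2$. We split both sides of the relation as unevenly as possible, so that each term has an entry of degree $\delta m(m-1)$; this is the number that Proposition~\ref{prop:obstruction} turns into a lower bound.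

For tensors in the letters $v_i$ the signs in \eqref{eq:d1} are uniform:
\begin{equation}\label{eq:signs}
d_1[a|b]=-[ab],\qquad d_1[a|b|c]=-[ab|c]+[a|bc].
\end{equation}
For $\delta=2$ all degrees are even, so $\epsilon_1$ is odd and $\epsilon_2$ is even; for $\delta=1$ the characteristic is $2$. In particular $d_1\zeta=0$.

\subsection*{The summand of weight $W$}
Let $W$ be the weight of $\Pi^m$: $W_{i,l}=0$ for $l\ge2$, and $W_{i,1}$ equals $mP$ in cases (i), (ii) and $m$ in case (iii). By Corollary~\ref{cor:split} we may work in the summand of weight $W$, which contains $\zeta$. There $E_1^{-s}$ has a basis of tensors $[a_1|\dots|a_s]$ of total weight $W$, where the $a_j$ are invariant monomials of positive length in the letters $u_1,\dots,u_m,v_1,\dots,v_m$ only. We call these \emph{basis tensors}. For a monomial in these letters write $\mu_i=\mu_{i,1}$; it is invariant if and only if all $\mu_i$ are congruent mod $m$. Consequently,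
\begin{equation}\label{eq:length}
\text{every entry of a basis tensor has length at least } m:
\end{equation}
if the common residue is nonzero, then all $\mu_i\ge1$, and if it is zero, then some $\mu_i\ge m$.

In cases (i) and (ii) let $N_u$ and $N_v$ be the numbers of letters $u$ and $v$ in all entries of a basis tensor. Adding the coordinates of the weight gives $N_u+PN_v=m^2P$. So $N_v=m^2-j$ and $N_u=Pj$ for an integer $j\ge0$, and the tensor has
\begin{equation}\label{eq:j}
\text{internal degree } 2m^2+(P-2)j\qquad\text{and}\qquad m^2+(P-1)j \text{ letters.}
\end{equation}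
The number $j$ counts how often a letter $v$ has been traded for $P$ letters $u$, which have the same total weight.

\begin{lemma}\label{lem:E2}
The class of $\zeta$ in $E_2^{-2}$ is nonzero.
\end{lemma}

\begin{proof}
Since $d_1$ preserves weight and internal degree, we consider basis tensors of internal degree $q$ with $s\ge2$. They contain no letter $u$: in case (iii) there are none, and in cases (i), (ii) we have $j=0$ by \eqref{eq:j} and $P>2$. The weight then shows that the product of the entries is $v_1^m\cdots v_m^m$. So each entry is $v_1^{\nu_1}\cdots v_m^{\nu_m}$ with $0\le\nu_i\le m$ and all $\nu_i$ congruent mod $m$. If the residue $c$ is nonzero, the entry is $\Pi^c$ with $0<c<m$; call it of \emph{type $\Pi$}. If the residue is zero, all $\nu_i$ lie in $\{0,m\}$ and some $\nu_i$ equals $m$; call the entry of \emph{type $X$}. If one entry is of type $\Pi$, then all exponents in the other entries are less than $m$, so these are of type $\Pi$ too. Thus all entries of a basis tensor have the same type, the type of the tensor.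

Define a linear form $\varphi$ on the part of $E_1^{-2}$ of weight $W$ and internal degree $q$ by $\varphi[a|b]=1$ for type $\Pi$ and $\varphi[a|b]=0$ for type $X$. Then $\varphi(\zeta)=1$. For a basis tensor $[a|b|c]$, the tensor $[ab|c]$ has the type of $c$ and $[a|bc]$ has the type of $a$, and these agree. By \eqref{eq:signs}, $\varphi\, d_1=0$, so $\zeta$ is not a $d_1$-boundary.
\end{proof}

In case (iii) the higher differentials vanish as in Section~\ref{sec:576}. In cases (i) and (ii) weight alone does not exclude them, since tensors with $j>0$ have the weight of $\zeta$ and larger internal degree, as the source of a higher differential must by (B2). Invariance excludes them. Each trade raises the internal degree by $P-2$, so at fixed total degree it calls for $P-2$ further entries. By \eqref{eq:length} these need $m(P-2)$ letters, while the trade supplies only $P-1$.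

\begin{lemma}\label{lem:Einfty}
The element $\zeta$ is a permanent cycle, and its class in $E_\infty^{-2}$ is nonzero.
\end{lemma}

\begin{proof}
For $r\ge2$ the differential $d_r$ maps $E_r^{-2}$ to $E_r^{-2+r}$. This is zero for $r\geq 3$, and for $r=2$ it is $k$, in weight $0\ne W$. So $\zeta$ is a permanent cycle. By Lemma~\ref{lem:E2} and (B3) it remains to show that no $d_r$ with $r\ge2$ hits its class. The source of such a differential is $E_r^{-s}$ with $s=r+2\ge4$, in weight $W$ and total degree $q-3$. We show that every basis tensor of total degree $q-3$ has $s=3$; then the source is zero.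

In case (iii) the internal degree of a basis tensor is the sum of the coordinates of $W$, which is $m^2=q$. So $q-s=q-3$.

In cases (i) and (ii), \eqref{eq:j} gives $2m^2+(P-2)j-s=2m^2-3$, that is, $s=3+(P-2)j$. By \eqref{eq:length} and \eqref{eq:j}, $sm\le m^2+(P-1)j$. Substituting $s$ and using $m(P-2)-(P-1)=(P-1)(m-1)-m$, we get
\begin{equation}\label{eq:count}
j\,\bigl[(P-1)(m-1)-m\bigr]\le m(m-3).
\end{equation}
Since $P-1\ge m$, the bracket is at least $m(m-1)-m=m(m-2)$, which is positive and greater than $m(m-3)$. So $j\ge1$ is impossible, and $j=0$ gives $s=3$.
\end{proof}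

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:perfect}, $G$ is $p$-perfect of order divisible by $p$. Let $n=\delta m(m-1)-1$, so $n\ge5$. The entries $\Pi^{m-1}$ and $X_1\cdots X_{m-1}$ have degree $n+1$, and $q=\delta m^2=n+1+\delta m\ge n+2$. Together with Lemma~\ref{lem:Einfty}, this verifies the hypotheses of Proposition~\ref{prop:obstruction}, so
\[
\mathrm{ed}_p(G)\ge\delta m(m-1).
\]
In case (i), $t_A=2m$ by Proposition~\ref{prop:t1}, and $2m(m-1)=\frac12\,t_A(t_A-2)$ exceeds $2m$ because $m\ge3$. In cases (ii) and (iii) we use Proposition~\ref{prop:t2} and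
\[
2m(m-1)-\bigl(2(m-1)^2+2\bigr)=2m-4>0,\qquad m(m-1)-\bigl((m-1)^2+1\bigr)=m-2>0 .
\]
The values $|G|=576$ and $t_A=5$ for $p=2$, $m=3$ were found in Section~\ref{sec:576}.
\end{proof}

\begin{remark}[Where the hypotheses enter]\label{rem:hyp}
That $m$ is prime to $p$ is used to choose the eigenvectors $y_\alpha$ and to pass to $K$-invariants. That $1$ is not an eigenvalue of $z$ on $M/pM$ makes $G$ $p$-perfect, and hence makes the completions simply connected, as \eqref{eq:EM} requires. That $m$ is prime is used only in Lemma~\ref{lem:olson}, and case (i) does without it. The condition $m\ge3$ is needed in the final comparison: the differences $2m(m-1)-2m$, $2m-4$ and $m-2$ all vanish at $m=2$. The congruence $P\equiv1\pmod m$ is used twice. It gives $u_\alpha$ and $v_\alpha$ the same character, and it gives $P\ge m+1$ in \eqref{eq:count}; for $P\le m-1$ that inequality would allow $j=1$, since $(m-2)(m-1)-m\le m(m-3)$. This is why, for fixed $p$ and growing $m$, case (ii) uses modules over $\mathbb{Z}/P$ with $P$ large. Case (iii) escapes this requirement because for $P=2$ the weight determines the degree.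
\end{remark}

\begin{thebibliography}{9}

\bibitem{BK}
Bousfield and Kan, \emph{Homotopy Limits, Completions and Localizations}.

\bibitem{EM}
Eilenberg and Moore, Comment. Math. Helv. \textbf{40} (1966).

\bibitem{Smith}
L.~Smith, Trans. Amer. Math. Soc. \textbf{129} (1967).

\bibitem{survey}
\emph{On the homotopy theory of $p$-completed classifying spaces},
\texttt{http://hopf.math.purdue.edu/CohenF-Levi/surv-bgplus.pdf}.

\end{thebibliography}
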